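\title{Frobenius eigenvectors in convergent group rings of pro-$\ell$ fundamental groups}

\begin{abstract}
Let $X$ be a normal, geometrically connected, separated scheme of finite type over a finite field $k$, with a rational base point, and let $\ell$ be a prime different from the characteristic. Frobenius acts on the completion of the $\overline{\mathbb Q}_\ell$-group algebra of the geometric pro-$\ell$ fundamental group along the augmentation ideal. We prove that the Frobenius eigenvectors have dense span and that their denominators grow at most linearly along the augmentation filtration, with one slope for all of them. This proves a conjecture posed for smooth $X$ with a simple normal crossings compactification, and the torsion-freeness hypothesis of the conjecture turns out not to be needed. The proof linearizes a non-commutative $\ell$-adic power series map. The small divisors are controlled by Yu's $\ell$-adic Baker theorem and a Siegel--Brjuno counting argument on trees, and the one possible resonance, in degree two, is removed with the help of inertia at the boundary.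
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Denominators in the group algebra of a pro-$\ell$ group}\label{sub:defs}

Fix a prime $\ell$. Throughout, $K=\overline{\mathbb Q}_\ell$, $v$ is the valuation of $K$ with $v(\ell)=1$, and $O=\overline{\mathbb Z}_\ell$ is its valuation ring. Let $\Gamma$ be a topologically finitely generated pro-$\ell$ group. Its completed group ring is $B=\mathbb Z_\ell[[\Gamma]]=\varprojlim_U\mathbb Z_\ell[\Gamma/U]$, where $U$ runs through the open normal subgroups. The augmentation ideal $\mathcal I$ is the kernel of the continuous ring map $\epsilon\colon B\to\mathbb Z_\ell$ that sends every $\gamma\in\Gamma$ to $1$. Each $B/\mathcal I^n$ is a finitely generated $\mathbb Z_\ell$-module (Lemma~\ref{lem:ideal}). Put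
\[
A_n=(B/\mathcal I^n)\otimes_{\mathbb Z_\ell}K,\qquad A=\overline{\mathbb Q}_\ell[[\Gamma]]=\varprojlim_n A_n ,
\]
and let $\operatorname{pr}_n\colon A\to A_n$ be the projection. A continuous automorphism $\varphi$ of $\Gamma$ acts $K$-linearly on the rings $A_n$ and $A$. An \emph{eigenvector} is a nonzero $z\in A$ with $\varphi(z)=\lambda z$ for some $\lambda\in K$. A subset of $A$ has \emph{dense span} if its span surjects onto $A_n$ for every $n$; this is density for the inverse limit topology.

An element of $A$ may have larger and larger denominators as $n$ grows. To measure them, let $\Lambda_n$ be the image of $B/\mathcal I^n$ in $A_n$, and for $y\in A_n$ put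
\[
v_n(y)=\sup\{v(a):\ a\in K^\times,\ y\in a\,(\Lambda_n\otimes_{\mathbb Z_\ell}O)\}\in\mathbb Q\cup\{\infty\}.
\]
The module $\Lambda_n$ is $B/\mathcal I^n$ modulo torsion, so it is free, a $\mathbb Z_\ell$-basis of it is a $K$-basis of $A_n$, and $v_n(y)$ is the least valuation of a coordinate of $y$ in such a basis. For $z\in A$ we write $v_n(z)$ for $v_n(\operatorname{pr}_n z)$. For real $r>0$ the \emph{convergent group ring} of slope $r$ is
\[
A^{\le\ell^{-r}}=\{z\in A:\ v_n(z)+nr\to\infty\ \text{ as } n\to\infty\}.
\]
We use only that it is a $K$-subspace of $A$ that grows with $r$. We say that $\Gamma$ satisfies condition $(*)$ if $\mathcal I^n/\mathcal I^{n+1}$ is torsion-free for all $n$. Then each $B/\mathcal I^n$ is an iterated extension of torsion-free modules, so $\Lambda_n=B/\mathcal I^n$.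

\begin{example}\label{ex:Zl}
Let $\Gamma=\mathbb Z_\ell$ with generator $\gamma$. Then $B=\mathbb Z_\ell[[T]]$ with $T=\gamma-1$, $\mathcal I=(T)$, $A=K[[T]]$, and $v_n(\sum a_jT^j)=\min_{j<n}v(a_j)$. A series lies in $A^{\le\ell^{-r}}$ if and only if $u_j=v(a_j)+jr\to\infty$, that is, if and only if it converges on the disc $|T|\le\ell^{-r}$. Indeed $u_{n-1}\ge v_n+nr-r$; conversely, if $u_j\to\infty$ and $u_j\ge -C'$ for all $j$, then $v(a_j)+nr$ is at least $-C'+nr/2$ for $j\le n/2$ and at least $u_j$ for $n/2<j<n$.

Let $\lambda\in\mathbb Z_\ell^\times$ and $\varphi(\gamma)=\gamma^\lambda$, so that $\varphi$ substitutes $(1+T)^\lambda-1$ for $T$. Then $y=\log(1+T)$ satisfies $\varphi(y)=\lambda y$. The powers $y^n=T^n+\cdots$ are eigenvectors with dense span. Since $v(1/j)\ge-\log_\ell j$, the series $y$ converges on every disc $|T|\le\ell^{-r}$, and so do its powers.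
\end{example}

The slope has a meaning for representations. Suppose that $(*)$ holds, and let $\varrho\colon\Gamma\to \mathrm{GL}_a(\mathbb Z_\ell)$ be continuous and trivial modulo $\ell^r$ for an integer $r\ge1$, so that $\varrho(\mathcal I^n)\subset\ell^{rn}M_a(\mathbb Z_\ell)$. Let $z\in A^{\le\ell^{-r}}$ have all its projections in $\Lambda_n\otimes\mathbb Q_\ell$, and lift $\operatorname{pr}_nz$ to $z_n\in\ell^{v_n(z)}B$. Since $v_{n+1}(z)\le v_n(z)$ and $B/\mathcal I^n$ is torsion-free, $z_{n+1}-z_n\in\ell^{v_{n+1}(z)}\mathcal I^n$. Hence $\varrho(z_{n+1}-z_n)\in\ell^{v_{n+1}(z)+rn}M_a(\mathbb Z_\ell)$ tends to $0$ and $\varrho(z_n)$ converges; the same estimate shows that the limit does not depend on the lifts. So $\varrho$ can be evaluated on elements of slope $r$, whereas on a general element of $A$ the sequence $\varrho(z_n)$ has no reason to converge.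

\subsection{The problem}\label{sub:problem}

Let $k$ be a finite field with $q$ elements and characteristic $p\ne\ell$, and let $G_k=\operatorname{Gal}(\bar k/k)$. For a geometrically connected scheme $Z$ of finite type over $k$ and a geometric point $\bar z$ of $Z_{\bar k}$, the \'etale fundamental groups form an exact sequence
\begin{equation}\label{eq:homotopy}
1\to\pi_1(Z_{\bar k},\bar z)\to\pi_1(Z,\bar z)\to G_k\to1 .
\end{equation}
Let $X$ be such a scheme, $x\in X(k)$, and $\bar x$ a geometric point over $x$. The point $x$ gives a section $\varsigma$ of \eqref{eq:homotopy}, and $g\in G_k$ acts on $\pi_1(X_{\bar k},\bar x)$ by conjugation by $\varsigma(g)$. This action descends to the pro-$\ell$ completion $\pi_1^\ell=\pi_1^\ell(X_{\bar k},\bar x)$, which is topologically finitely generated (Proposition~\ref{prop:geom}). Let $F\in G_k$ be the geometric Frobenius, the inverse of $a\mapsto a^q$, and let $\mathrm{Frob}$ be the automorphism by which it acts on $\pi_1^\ell$ and on $A=\overline{\mathbb Q}_\ell[[\pi_1^\ell]]$. For $X=\mathbb G_m$ we have $\pi_1^\ell=\mathbb Z_\ell(1)$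 and $\mathrm{Frob}(\gamma)=\gamma^{1/q}$, which is Example~\ref{ex:Zl} with $\lambda=q^{-1}$. The following conjecture is posed in \cite{Problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $X$ be a smooth geometrically connected variety over $k$ that admits a compactification $\bar X$ with simple normal crossings boundary, let $x\in X(k)$, and assume that $\pi_1^\ell$ satisfies $(*)$. Then there is an $r_0>0$, which may depend on $X$ and $\ell$, such that $\overline{\mathbb Q}_\ell[[\pi_1^\ell]]^{\le\ell^{-r_0}}$ contains a set of Frobenius eigenvectors with dense span.}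
\medskip

Equivalently, there are eigenvectors $z_i$ with dense span and a constant $C$ with $v_n(z_i)\ge-Cn$ for all $i$ and all $n\ge1$. Such $z_i$ have slope $r_0$ for every $r_0>C$; conversely, if $z$ has slope $r_0$, then $v_n(z)+nr_0$ is bounded below, so $v_n(\ell^az)\ge -r_0n$ for a suitable integer $a$. Litt proved the statement of the conjecture, with an explicit $r_0$, when $H^1(\bar X_{\bar k},\mathbb Q_\ell)=0$ (for example when $\bar X=\mathbb P^1$), when $\pi_1^\ell$ is nilpotent, and, for infinitely many $\ell$, when $\dim H^1(X_{\bar k},\mathbb Q_\ell)=2$.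

To see what is at stake, let $\lambda_1,\dots,\lambda_m$ be the eigenvalues of $\mathrm{Frob}$ on $(\mathcal I/\mathcal I^2)\otimes K$, and try to lift an eigenvector with eigenvalue $\lambda_i$ from $A_n$ to $A_{n+1}$. An arbitrary lift $z$ has an error $(\mathrm{Frob}-\lambda_i)z$ in $(\mathcal I^n/\mathcal I^{n+1})\otimes K$, and one corrects $z$ by inverting $\mathrm{Frob}-\lambda_i$ on that space. Its eigenvalues are among the products of $n$ of the $\lambda_j$. If such a product equals $\lambda_i$ (a \emph{resonance}), the correction may not exist. If it is $\ell$-adically close to $\lambda_i$ (a \emph{small divisor}), the correction has a large denominator. The complex absolute values of the $\lambda_j$ exclude resonances for $n\ge3$, and the $\ell$-adic Baker theorem bounds the valuation of a divisor in degree $n$ by $O(\log n)$. Adding these bounds gives $-v_n=O(n\log n)$, and the conjecture asks to remove the logarithm. One expects this to be possible because very small divisors should be rare: for $\mathbb G_m$ the divisor $q^{-n}-q^{-1}$ has valuation at least $a$ only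 when $n-1$ is a multiple of the order of $q$ modulo $\ell^a$.

\subsection{Results}\label{sub:results}

A \emph{word} is a finite sequence $w=i_1\cdots i_r$ of letters from a finite alphabet, and $|w|=r$ is its length; the empty word $\emptyset$ is allowed. For elements $t_1,\dots,t_m$ of a ring put $t_w=t_{i_1}\cdots t_{i_r}$, and for $\lambda_1,\dots,\lambda_m\in K$ put $\lambda^w=\lambda_{i_1}\cdots\lambda_{i_r}$. We write $\Gamma^{\mathrm{ab}}$ for the quotient of $\Gamma$ by the closure of its commutator subgroup, a finitely generated $\mathbb Z_\ell$-module.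

\begin{theorem}\label{thm:A}
Let $X$ be a normal, geometrically connected, separated scheme of finite type over $k$, let $x\in X(k)$ and $\ell\ne p$, and put $A=\overline{\mathbb Q}_\ell[[\pi_1^\ell]]$. Let $\lambda_1,\dots,\lambda_m$ be the eigenvalues, with multiplicity, of $\mathrm{Frob}$ on $\pi_1^{\ell,\mathrm{ab}}\otimes K$. There are $C\ge0$ and $y_1,\dots,y_m\in A$ with $\mathrm{Frob}(y_i)=\lambda_iy_i$ such that the following hold.
\begin{enumerate}
\item[(1)] The elements $y_w$, for $w$ a word in $1,\dots,m$, have dense span, and $v_n(y_w)\ge-C(n-1)$ for all $w$ and all $n\ge1$.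
\item[(2)] For each $\lambda\in K$, the $\lambda$-eigenspace of $\mathrm{Frob}$ on $A$ is spanned by the finitely many $y_w$ with $\lambda^w=\lambda$. Hence for every $r_0>C$ all Frobenius eigenvectors lie in $A^{\le\ell^{-r_0}}$.
\item[(3)] If $(*)$ holds, then $\bigcup_rA^{\le\ell^{-r}}$ is exactly the set of sums $\sum_wb_wy_w$ with $b_w\in K$ and $v(b_w)\ge-r'|w|-C'$ for some $r'$, $C'$.
\end{enumerate}
\end{theorem}

The $y_i$ map to $0$ in $A_1$, so $\operatorname{pr}_n(y_w)=0$ for $|w|\ge n$ and the sums in (3) are finite in each $A_n$. Every $X$ in the conjecture satisfies the hypotheses of the theorem. By (1), the nonzero $y_w$ are eigenvectors with dense span and $v_n(y_w)\ge-Cn$, so the conjecture is true, with any $r_0>C$, and $(*)$ is not needed for it. The uniformity in $w$ comes from multiplicativity: only $m$ eigenvectors are constructed, and the bound is proved in a form that passes to products.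

The analytic part of the proof concerns an arbitrary automorphism of a pro-$\ell$ group.

\begin{theorem}\label{thm:B}
Let $\Gamma$ be a topologically finitely generated pro-$\ell$ group, $\varphi$ a continuous automorphism of $\Gamma$, and $\lambda_1,\dots,\lambda_m$ the eigenvalues, with multiplicity, of $\varphi$ on $\Gamma^{\mathrm{ab}}\otimes K$. Let $N\ge2$ be an integer. Assume:
\begin{enumerate}
\item[(a)] $\varphi$ is diagonalizable on $(\mathcal I/\mathcal I^N)\otimes K$;
\item[(b)] $\lambda^w\ne\lambda_i$ for all $i$ and all words $w$ with $|w|\ge N$;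
\item[(c)] $\int_0^\infty d\sigma/N_\sigma<\infty$, where
\[
N_\sigma=\inf\{|w|:\ |w|\ge N \text{ and } v(\lambda^w-\lambda_i)\ge\sigma\text{ for some }i\}\in[N,\infty].
\]
\end{enumerate}
Then there are $C\ge0$ and $y_1,\dots,y_m\in A=\overline{\mathbb Q}_\ell[[\Gamma]]$ with $\varphi(y_i)=\lambda_iy_i$ for which statement \textup{(1)} of Theorem~\textup{\ref{thm:A}} holds. If $\Gamma$ satisfies $(*)$, then statement \textup{(3)} holds as well.
\end{theorem}

The number $N_\sigma$ is the first length at which a divisor of valuation at least $\sigma$ appears. It is nondecreasing in $\sigma$, and (c), with $1/\infty=0$, asks that smaller divisors appear late enough. Hypothesis (a) takes care of the degrees below $N$, where resonances are allowed.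

Section~\ref{sec:model} shows the method in one variable. Section~\ref{sec:lin} linearizes a non-commutative power series map with integral coefficients and bounds the denominators. Section~\ref{sec:group} finds coordinates on $A$ in which $\varphi$ is such a map and proves Theorem~\ref{thm:B}. Section~\ref{sec:geom} supplies (a) and (b) for Frobenius with $N=3$, and Section~\ref{sec:proofA} deduces (c) from Yu's theorem and proves Theorem~\ref{thm:A}. Kadets and Litt have used non-commutative Siegel linearization in this context; nothing from their work is used here.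

\section{The method in one variable}\label{sec:model}

Let $\lambda\in O^\times$ be a unit that is not a root of unity, and let $\Phi(T)=\lambda T+f(T)$ with $f\in O[[T]]$ of order at least $2$. An eigenvector $h=T+\cdots$ of the substitution $T\mapsto\Phi(T)$ is a series with $h(\Phi(T))=\lambda h(T)$: a coordinate in which $\Phi$ becomes linear. We look first for its compositional inverse $g=Y+g_2Y^2+\cdots$, which must satisfy
\begin{equation}\label{eq:onevar}
g(\lambda Y)=\lambda g(Y)+f(g(Y)).
\end{equation}
Indeed, if \eqref{eq:onevar} holds and $h$ is the inverse of $g$, then $Y=h(T)$ gives $g(\lambda h(T))=\Phi(T)$, and applying $h$ gives $\lambda h(T)=h(\Phi(T))$.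

In Example~\ref{ex:Zl} we have $\Phi(T)=(1+T)^\lambda-1$ and $g=\exp(Y)-1$. By Legendre's formula $v(g_n)=-v(n!)\ge-(n-1)/(\ell-1)$, with equality when $n$ is a power of $\ell$. So a bound $v(g_n)\ge-c(n-1)$ is the best shape one can hope for.

Now take $f=T^2$ and put $d_n=\lambda^n-\lambda$. Comparing coefficients in \eqref{eq:onevar} gives $d_ng_n=\sum_{a+b=n}g_ag_b$ for $n\ge2$, with $g_1=1$. Thus
\[
g_2=\frac1{d_2},\qquad g_3=\frac{2}{d_2d_3},\qquad g_4=\frac{4}{d_2d_3d_4}+\frac1{d_2^2d_4}.
\]
Unwinding the recursion, $g_n$ is a sum over the planar binary trees with $n$ leaves (five of them for $n=4$), and a tree contributes the product of the $1/d_j$ over its $n-1$ internal vertices, where $j$ is the number of leaves below the vertex. Because $v$ is non-archimedean, the number of trees is irrelevant, and it suffices to bound $\sum v(d_j)$ for each single tree.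

Let $\ell$ be odd and $\lambda=1+\ell$. The logarithm is an isometry from $1+\ell\mathbb Z_\ell$ onto $\ell\mathbb Z_\ell$, so
\begin{equation}\label{eq:lte}
v\bigl((1+\ell)^\omega-1\bigr)=1+v(\omega)\qquad(\omega\in\mathbb Z_\ell),
\end{equation}
and $v(d_j)=1+v(j-1)$. Bounding every divisor by the worst one gives only $-v(g_n)\le(n-1)(1+\log_\ell n)$. Instead, let $\mu(\nu)$ be the number of leaves below the vertex $\nu$ minus one, and sort the valuations by level:
\[
\sum_\nu\bigl(1+v(\mu(\nu))\bigr)=\sum_{a\ge0}\#\{\nu:\ \ell^a\mid\mu(\nu)\}.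
\]
For the tree in which every internal vertex has a leaf as its right child, $\mu$ takes the values $1,\dots,n-1$ once each, and level $a$ contributes $\lfloor(n-1)/\ell^a\rfloor$. In a general tree, a vertex counted at level $a$ has $\mu\ge\ell^a$, and if two counted vertices lie one below the other, their values of $\mu$ are distinct multiples of $\ell^a$ and so differ by at least $\ell^a$. These two facts alone imply that at most $2(n-1)/\ell^a$ vertices are counted (Lemma~\ref{lem:count}). Level $0$ contributes $n-1$, so
\[
-v(g_n)\le(n-1)\Bigl(1+\sum_{a\ge1}\frac2{\ell^a}\Bigr)=(n-1)\Bigl(1+\frac2{\ell-1}\Bigr).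
\]
In several variables there is no divisibility description of the small divisors, but the two facts survive, with $N_\sigma-1$ in place of $\ell^a$: two small divisors, one nested in the other, produce a third small divisor whose length is governed by the gap between them.

\section{Linearization with small divisors}\label{sec:lin}

\subsection{Non-commutative power series}

Let $K\langle\!\langle T\rangle\!\rangle=K\langle\!\langle T_1,\dots,T_m\rangle\!\rangle$ be the ring of formal sums $U=\sum_wa_wT_w$ over all words $w$, with $T_wT_{w'}=T_{ww'}$. We write $[U]_w=a_w$. The series $U$ has \emph{order at least $n$} if $a_w=0$ for $|w|<n$, and $O\langle\!\langle T\rangle\!\rangle$ is the subring of series with coefficients in $O$.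

Let $A'$ be a $K$-algebra with ideals $A'=\mathfrak a'_0\supset\mathfrak a'_1\supset\cdots$ such that $\mathfrak a'_i\mathfrak a'_j\subset\mathfrak a'_{i+j}$ and $A'=\varprojlim A'/\mathfrak a'_n$. Power series rings, filtered by order, are examples. For $t_1,\dots,t_m\in\mathfrak a'_1$ the sum $U(t)=\sum a_wt_w$ is finite modulo each $\mathfrak a'_n$, and $U\mapsto U(t)$ is a $K$-algebra homomorphism that is \emph{filtered}: it maps series of order at least $n$ into $\mathfrak a'_n$. Two filtered homomorphisms that agree on the $T_i$ agree on polynomials, hence modulo every $\mathfrak a'_n$, hence everywhere. In particular $(U(G))(t)=U(G(t))$ for a tuple $G$ of series without constant term. No $\ell$-adic convergence is involved, so it does not matter that $K$ is not complete.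

\subsection{The statement and the formal solution}

\begin{proposition}\label{prop:lin}
Let $\lambda_1,\dots,\lambda_m\in O^\times$ and $N\ge2$ satisfy \textup{(b)} and \textup{(c)} of Theorem~\textup{\ref{thm:B}}. Let $f_1,\dots,f_m\in O\langle\!\langle T\rangle\!\rangle$ have order at least $N$, and let $\Phi$ be the filtered endomorphism of $K\langle\!\langle T\rangle\!\rangle$ with $\Phi(T_i)=\lambda_iT_i+f_i(T)$. Put
\begin{equation}\label{eq:c}
c=\int_0^\infty\min\Bigl(\frac1{N-1},\frac2{N_\sigma-1}\Bigr)d\sigma .
\end{equation}
Then $c<\infty$, and there are series $g_i=\sum_wg_{i,w}Y_w\in K\langle\!\langle Y_1,\dots,Y_m\rangle\!\rangle$ and $h_i=\sum_wh_{i,w}T_w\in K\langle\!\langle T\rangle\!\rangle$ such that $g_i-Y_i$ and $h_i-T_i$ have order at least $N$,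
\[
\Phi(h_i)=\lambda_ih_i,\qquad g_i(h)=T_i ,
\]
and $v(g_{i,w})\ge-c(|w|-1)$ and $v(h_{i,w})\ge-c(|w|-1)$ for all $i$ and all nonempty $w$.
\end{proposition}

The integral \eqref{eq:c} is finite by (c), because $N_\sigma\ge2$ gives $N_\sigma-1\ge N_\sigma/2$. In the example of Section~\ref{sec:model}, $N=2$ and $N_\sigma-1=\ell^a$ for $a<\sigma\le a+1$, so $c=1+2/(\ell-1)$ is the constant found there.

Define $g_i=Y_i+\sum_{|w|\ge N}g_{i,w}Y_w$ by the recursion
\begin{equation}\label{eq:rec}
(\lambda^w-\lambda_i)\,g_{i,w}=[f_i(g)]_w=\sum f_{i,u}\,g_{u_1,w_1}\cdots g_{u_r,w_r}\qquad(|w|\ge N),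
\end{equation}
where $f_{i,u}=[f_i]_u$ and the sum runs over the words $u=u_1\cdots u_r$ with $r\ge N$ letters and the factorizations $w=w_1\cdots w_r$ into nonempty words. Since $r\ge2$, every $w_j$ is shorter than $w$, and $\lambda^w-\lambda_i\neq0$ by (b), so \eqref{eq:rec} determines the $g_{i,w}$. Let $\Delta$ be the filtered endomorphism $Y_i\mapsto\lambda_iY_i$, which multiplies $Y_w$ by $\lambda^w$. Then
\[
\Delta(g_i)=\lambda_ig_i+f_i(g):
\]
on words of length at least $N$ this is \eqref{eq:rec}, and on shorter words both sides reduce to $\lambda_iY_i$.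

Let $\theta\colon K\langle\!\langle T\rangle\!\rangle\to K\langle\!\langle Y\rangle\!\rangle$ be the filtered homomorphism $T_i\mapsto g_i$. It sends $T_w$ to $Y_w$ plus terms of higher order, so it is bijective on the graded pieces of the two complete filtrations; hence it is an isomorphism with filtered inverse. The last display says $\theta\Phi(T_i)=\Delta\theta(T_i)$, so $\theta\Phi=\Delta\theta$. Put $h_i=\theta^{-1}(Y_i)$, a series without constant term. Then $\Phi(h_i)=\theta^{-1}\Delta(Y_i)=\lambda_ih_i$. The map $\theta^{-1}$ is evaluation at $h$, so applying it to $g_i=\theta(T_i)$ gives $g_i(h)=T_i$, that is,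
\begin{equation}\label{eq:hrec}
h_i=T_i-\sum_{|u|\ge N}g_{i,u}\,h_u .
\end{equation}
In particular $h_i-T_i$ has order at least $N$. It remains to bound the coefficients. We start with $g$, because in \eqref{eq:rec} every divisor that enters $g_{i,w}$ belongs to a subword of $w$, and these subwords are nested.

\subsection{Trees}

For $|w|\ge N$ put $\delta(i,w)=v(\lambda^w-\lambda_i)$, which lies in $[0,\infty)$ because the $\lambda_j$ are integral and (b) holds. An \emph{admissible tree} is a finite rooted planar tree whose vertices carry labels $(i,w)$, with $i$ a letter and $w$ a nonempty word, such that each leaf has a label $(i,i)$, and each internal vertex $(i,w)$ has $r\ge N$ children $(i_1,w_1),\dots,(i_r,w_r)$, in this order, with $w=w_1\cdots w_r$. Thus $|w|$ is the number of leaves below the vertex, and $|w|\ge N$ at internal vertices. For an internal vertex $\nu$ with label $(i,w)$ we write $\delta(\nu)=\delta(i,w)$. Figure~\ref{fig:tree} shows an example.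

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=11mm, sibling distance=20mm]
\node {$(1,1221)$}
  child { node {$(1,1)$} }
  child { node {$(1,22)$}
    child { node {$(2,2)$} }
    child { node {$(2,2)$} } }
  child { node {$(1,1)$} };
\end{tikzpicture}
\caption{An admissible tree for $N=2$; the word at a vertex is read off the leaves below it. The tree records the term $f_{1,111}f_{1,22}/\bigl((\lambda_1^2\lambda_2^2-\lambda_1)(\lambda_2^2-\lambda_1)\bigr)$ of the coefficient $g_{1,1221}$. Collapsing the subtree at $(1,22)$ to the letter $1$ turns the root word into $111$, and $\lambda_1^3-\lambda_1=\lambda_1^2(\lambda_1-\lambda_2^2)+(\lambda_1^2\lambda_2^2-\lambda_1)$ is small whenever both divisors of the tree are small.}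
\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:tree}
If $g_{i,w}\ne0$, there is an admissible tree whose root has label $(i,w)$ and $-v(g_{i,w})\le\sum_\nu\delta(\nu)$, the sum running over the internal vertices.
\end{lemma}

\begin{proof}
Induct on $|w|$. If $|w|<N$, then $g_{i,w}\ne0$ forces $w=i$ and $g_{i,w}=1$, and a single leaf works. If $|w|\ge N$, choose a nonzero term of least valuation in the finite sum \eqref{eq:rec}. Since $f_{i,u}\in O$, it gives $-v(g_{i,w})\le\delta(i,w)+\sum_j\bigl(-v(g_{u_j,w_j})\bigr)$, with all $g_{u_j,w_j}\ne0$. Attach the trees for the $(u_j,w_j)$ to a root labeled $(i,w)$.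
\end{proof}

This is where the integrality of the $f_i$ is used. For a vertex $\nu$ of a rooted tree let $\mu(\nu)$ be the number of leaves below $\nu$ minus one, a leaf counting as below itself; in an admissible tree $\mu(\nu)=|w|-1$.

\begin{lemma}[small divisors repel]\label{lem:repel}
Fix $\sigma>0$ and an admissible tree, and call an internal vertex $\nu$ \emph{bad} if $\delta(\nu)\ge\sigma$. If $\nu$ is bad, then $\mu(\nu)\ge N_\sigma-1$. If $\nu$ and a proper descendant $\nu'$ of $\nu$ are both bad, then $\mu(\nu)-\mu(\nu')\ge N_\sigma-1$.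
\end{lemma}

\begin{proof}
Let $\nu$ have label $(i,w)$. The first claim is the definition of $N_\sigma$. For the second, let $\nu'$ have label $(i',w')$ and write $w=\alpha w'\beta$, where $w'$ is the subword read off the leaves below $\nu'$. Collapse $w'$ to the letter $i'$. Then
\[
\lambda^{\alpha i'\beta}-\lambda_i=\lambda^{\alpha\beta}(\lambda_{i'}-\lambda^{w'})+(\lambda^w-\lambda_i)
\]
has valuation at least $\sigma$. The vertex $\nu'$ is a child of $\nu$ or lies below one, and the other children, at least $N-1$ in number, have nonempty words; so $|\alpha i'\beta|=|w|-|w'|+1\ge N$. The definition of $N_\sigma$ now gives $|w|-|w'|+1\ge N_\sigma$.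
\end{proof}

\begin{lemma}[counting]\label{lem:count}
Let $\mathcal B$ be a set of vertices of a finite rooted tree with root $\rho$, and let $M>0$. Suppose that $\mu(\nu)\ge M$ for $\nu\in\mathcal B$, and that $\mu(\nu)-\mu(\nu')\ge M$ whenever $\nu,\nu'\in\mathcal B$ and $\nu'$ is a proper descendant of $\nu$. Then $\#\mathcal B\le2\mu(\rho)/M$.
\end{lemma}

\begin{proof}
If $\nu_1,\dots,\nu_j$ ($j\ge1$) lie in the subtree of $\nu$ and none lies below another, their sets of leaves are disjoint, so $\sum_a\mu(\nu_a)\le\mu(\nu)+1-j\le\mu(\nu)$. For $\nu\in\mathcal B$ let $b(\nu)$ be the number of elements of $\mathcal B$ in the subtree of $\nu$, including $\nu$. We prove the stronger bound $b(\nu)\le2\mu(\nu)/M-1$ by induction on the size of the subtree; the term $-1$ pays for a vertex at which $\mathcal B$ branches, where no gap is available. Let $\nu_1,\dots,\nu_j$ be the maximal elements of $\mathcal B$ strictly below $\nu$, so that $b(\nu)=1+\sum_ab(\nu_a)$.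

If $j=0$, then $b(\nu)=1\le2\mu(\nu)/M-1$ because $\mu(\nu)\ge M$. If $j=1$, then $b(\nu)\le2\mu(\nu_1)/M\le2(\mu(\nu)-M)/M=2\mu(\nu)/M-2$. If $j\ge2$, then $b(\nu)\le1-j+2\sum_a\mu(\nu_a)/M\le2\mu(\nu)/M-1$.

Summing the bound over the maximal elements of $\mathcal B$ in the whole tree gives $\#\mathcal B\le2\mu(\rho)/M$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\textup{\ref{prop:lin}}]
Let $g_{i,w}\ne0$, $n=|w|$, and take the tree of Lemma~\ref{lem:tree}. If it has $I$ internal vertices, it has $I+n-1$ edges, and at least $NI$ edges since each internal vertex has at least $N$ children; so $I\le(n-1)/(N-1)$. For $\sigma>0$ the number of bad vertices is $0$ if $N_\sigma=\infty$, and otherwise at most $2(n-1)/(N_\sigma-1)$ by Lemmas~\ref{lem:repel} and~\ref{lem:count}. Therefore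
\[
-v(g_{i,w})\le\sum_\nu\delta(\nu)=\int_0^\infty\#\{\nu:\delta(\nu)\ge\sigma\}\,d\sigma\le c\,(n-1).
\]
The bound for $h$ follows from \eqref{eq:hrec} by induction on $|w|$. For $|w|<N$ the coefficient $h_{i,w}$ is $0$ or $1$. For $|w|\ge N$ it is a sum of terms $-g_{i,u}h_{u_1,w_1}\cdots h_{u_r,w_r}$ with $r=|u|\ge N$ and $w=w_1\cdots w_r$ a factorization into nonempty, hence shorter, words. Such a term has valuation at least $-c(r-1)-c\sum_j(|w_j|-1)=-c(|w|-1)$.
\end{proof}

\begin{remark}\label{rem:c}
Without (c) the linear bound can fail. Let $\ell$ be odd, $m=N=2$, $\lambda_1=1+\ell$ and $\lambda_2=\lambda_1^\omega$, where $\omega=\sum_{j\ge1}\ell^{a_j}$, $a_1=1$, $a_{j+1}=j\ell^{a_j+1}$. The $\ell$-adic digits of $\omega$ are not eventually periodic, so $\omega\notin\mathbb Q$. A word with $\alpha$ letters $1$ and $\beta$ letters $2$ has $\lambda^w=\lambda_1^{\alpha+\beta\omega}$; by \eqref{eq:lte} this equals $\lambda_1$ or $\lambda_2$ only if $\alpha+\beta\omega\in\{1,\omega\}$, that is, only if $|w|=1$. So (b) holds. Take $f_1=0$ and $f_2=\sum_{n\ge2}T_1^n$. Then $g_1=Y_1$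 and $g_2=Y_2+\sum_{n\ge2}Y_1^n/(\lambda_1^n-\lambda_2)$. For $n_j=\sum_{i\le j}\ell^{a_i}<\ell^{a_j+1}$, formula \eqref{eq:lte} gives $v(\lambda_1^{n_j}-\lambda_2)=1+a_{j+1}>jn_j$.
\end{remark}

\section{Coordinates on the group algebra}\label{sec:group}

Let $\Gamma$, $\varphi$, $\lambda_i$ and $N$ be as in Theorem~\ref{thm:B}. To apply Proposition~\ref{prop:lin} we need elements $t_i\in A$ on which $\varphi$ acts by an integral power series map with diagonal linear part, and we need to compare expansions in the $t_i$ with the lattices $\Lambda_n$.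

\subsection{Expansions in the generators}

Let $\gamma_1,\dots,\gamma_d$ be topological generators of $\Gamma$ and $s_j=\gamma_j-1$. Recall that $B$ is compact, that the $\mathbb Z_\ell$-span of $\Gamma$ is dense in $B$, and that a continuous homomorphism from $\Gamma$ to the units of a profinite $\mathbb Z_\ell$-algebra extends to a continuous ring homomorphism from $B$.

\begin{lemma}\label{lem:ideal}
\begin{enumerate}
\item[(1)] For $n\ge0$, $\mathcal I^n=\sum_{|w|=n}Bs_w$, and this ideal is closed. The $\mathbb Z_\ell$-module $\mathcal I^n/\mathcal I^{n+1}$ is spanned by the $s_w$ with $|w|=n$, and $B/\mathcal I^n$ by those with $|w|<n$.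
\item[(2)] The map $\gamma\mapsto\gamma-1$ induces an isomorphism $\Gamma^{\mathrm{ab}}\cong\mathcal I/\mathcal I^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) A left ideal $\sum Bz_a$ with finitely many generators is a continuous image of a compact space, so it is closed. Let $J=\sum_jBs_j$. The closed set $\{\gamma\in\Gamma:\gamma-1\in J\}$ is a subgroup, since $\gamma\gamma'-1=\gamma(\gamma'-1)+(\gamma-1)$ and $\gamma^{-1}-1=-\gamma^{-1}(\gamma-1)$. It contains the $\gamma_j$, so it is $\Gamma$. The continuous map $z\mapsto z-\epsilon(z)$ fixes $\mathcal I$ and sends the span of $\Gamma$ into the span of the $\gamma-1$; hence $\mathcal I$ is the closure of the latter span, and $\mathcal I=J$. Then $\mathcal I^n=\mathcal I^{n-1}\sum_jBs_j=\sum_j\mathcal I^{n-1}s_j$, and the first claim follows by induction. Since $B=\mathbb Z_\ell+\mathcal I$, we have $Bs_w\subset\mathbb Z_\ell s_w+\mathcal I^{|w|+1}$, which gives the two spanning statements.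

(2) The identity $\gamma\gamma'-1=(\gamma-1)+(\gamma'-1)+(\gamma-1)(\gamma'-1)$ shows that the map is a continuous homomorphism, so it induces a $\mathbb Z_\ell$-linear map $\Gamma^{\mathrm{ab}}\to\mathcal I/\mathcal I^2$, which is onto by (1). Make $\mathbb Z_\ell\oplus\Gamma^{\mathrm{ab}}$ a ring in which $\Gamma^{\mathrm{ab}}$ is an ideal of square zero. The homomorphism $\gamma\mapsto(1,[\gamma])$ extends to $B$, kills $\mathcal I^2$, and sends $\gamma-1$ to $[\gamma]$. This is a left inverse.
\end{proof}

Put $B_K=B\otimes K$ and $\mathcal I_K^n=\mathcal I^n\otimes K\subset B_K$, so that $A_n=B_K/\mathcal I_K^n$, and let $\mathfrak a_n=\ker(\operatorname{pr}_n)$. If $z\in\mathfrak a_i$ and $z'\in\mathfrak a_j$, their images in $A_{i+j}$ come from $\mathcal I_K^i$ and $\mathcal I_K^j$, so $zz'\in\mathfrak a_{i+j}$. Thus $A$ is a complete filtered algebra as in Section~\ref{sec:lin}, $\varphi$ preserves the filtration, and $\mathfrak a_n/\mathfrak a_{n+1}=\mathcal I_K^n/\mathcal I_K^{n+1}$. We use the same letter for an element of $B_K$ and its image in $A$. By Lemma~\ref{lem:ideal}(2),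 $\lambda_1,\dots,\lambda_m$ are the eigenvalues of $\varphi$ on $\mathcal I_K/\mathcal I_K^2$. They lie in $O^\times$, because $\varphi$ and $\varphi^{-1}$ preserve the lattice $\Gamma^{\mathrm{ab}}/\text{torsion}$. If $m=0$, then $\mathcal I_K^n=\mathcal I_K^{n+1}$ for $n\ge1$, so $A=K$, and Theorems~\ref{thm:A} and~\ref{thm:B} hold with $C=0$ and the single element $y_\emptyset=1$. From now on $m\ge1$.

\begin{lemma}\label{lem:expand}
Let $S=(S_1,\dots,S_d)$ be non-commuting variables, $c_1\ge0$ and $C'\in\mathbb R$.
\begin{enumerate}
\item[(1)] If $z\in\mathcal I_K^j$, then $z=U(s)$ in $A$ for some integer $b\ge0$ and some $U\in\ell^{-b}O\langle\!\langle S\rangle\!\rangle$ of order at least $j$.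
\item[(2)] If $U=\sum a_wS_w$ and $v(a_w)\ge-c_1|w|-C'$ for all $w$, then $v_n(U(s))\ge-c_1(n-1)-C'$ for all $n\ge1$.
\item[(3)] Assume $(*)$. If $z\in A$ and $v_n(z)\ge-c_1n-C'$ for all $n\ge1$, then $z=U(s)$ for some $U=\sum a_wS_w$ with $v(a_w)\ge-c_1(|w|+1)-C'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By Lemma~\ref{lem:ideal}, $z=\ell^{-b}\sum_{|w|=j}z_ws_w$ with $z_w\in B\otimes O$, so it suffices to expand an element $u\in B\otimes O$ with coefficients in $O$. Put $u_\emptyset=u$ and choose $u_w\in B\otimes O$ recursively with $u_w=\epsilon(u_w)+\sum_iu_{iw}s_i$. Then $u=\sum_{|w|<n}\epsilon(u_w)s_w+\sum_{|w|=n}u_ws_w$ for every $n$, so $u=\sum_w\epsilon(u_w)s_w$ in $A$.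

(2) We have $\operatorname{pr}_n(U(s))=\sum_{|w|<n}a_w\operatorname{pr}_n(s_w)$ with $\operatorname{pr}_n(s_w)\in\Lambda_n$.

(3) Take $a_\emptyset=\operatorname{pr}_1(z)\in A_1=K$. Suppose that $a_w$ has been chosen for $|w|<n$, with the stated bound and $z-\sum_{|w|<n}a_ws_w\in\mathfrak a_n$. Let $z'$ be the image of this difference in $A_{n+1}$. Then $v_{n+1}(z')\ge-c_1(n+1)-C'$, so $z'=az''$ with $v(a)\ge-c_1(n+1)-C'$ and $z''\in\Lambda_{n+1}\otimes O$ mapping to $0$ in $\Lambda_n\otimes O\subset A_n$ (if $z'=0$, take $a=0$, $z''=0$). By $(*)$, $\Lambda_i=B/\mathcal I^i$ for all $i$, and $O$ is flat over $\mathbb Z_\ell$, so $z''\in(\mathcal I^n/\mathcal I^{n+1})\otimes O$. Hence $z''=\sum_{|w|=n}a'_ws_w$ with $a'_w\in O$, and we put $a_w=aa'_w$.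
\end{proof}

The functions $v_n$ satisfy only $v_n(zz')\ge v_n(z)+v_n(z')$, which would add the slopes in a product. Bounds on coefficients behave better. For $c_1\ge0$ let $R_{c_1}$ denote, in any finite set of variables, the set of series whose coefficient at each word $w$ has valuation at least $-c_1|w|$. It is a ring, since the coefficient of a product at $w$ is a sum of products of coefficients at $w'$ and $w''$ with $|w'|+|w''|=|w|$.

\begin{lemma}\label{lem:subst}
Let $c_1,c_2\ge0$ and $C'\in\mathbb R$. Let $U=\sum a_uX_u$ be a series in variables $X_j$ with $v(a_u)\ge-c_1|u|-C'$, and let $G_j\in R_{c_2}$ be series without constant term. Then $v([U(G)]_w)\ge-(c_1+c_2)|w|-C'$ for all $w$.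
\end{lemma}

\begin{proof}
The product $G_u$ lies in $R_{c_2}$ and has order at least $|u|$. So $[U(G)]_w=\sum_{|u|\le|w|}a_u[G_u]_w$, and each term has valuation at least $-c_1|u|-C'-c_2|w|$.
\end{proof}

\subsection{Good coordinates}

The $s_j$ control the lattices, but $\varphi$ need not be diagonal on them, and $d>m$ is possible, for instance when $\Gamma^{\mathrm{ab}}$ has torsion. Lifts of an eigenbasis of $\mathcal I_K/\mathcal I_K^2$ have the right linear part, but the higher terms of $\varphi$ in these coordinates have denominators. The remedy is to express the $s_j$ in the new coordinates by an implicit function argument, which produces denominators of linear growth, and then to absorb these by dividing the coordinates by a power of $\ell$.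

\begin{lemma}\label{lem:coord}
Assume \textup{(a)}. There are $t_1,\dots,t_m\in\mathcal I_K$, inducing a basis of $\mathcal I_K/\mathcal I_K^2$, and an integer $e\ge0$ such that in $A$:
\begin{enumerate}
\item[(i)] $t_i=P_i(s)$ with $P_i\in\ell^{-e}O\langle\!\langle S\rangle\!\rangle$ without constant term;
\item[(ii)] $s_j=Q_j(t)$ with $Q_j\in O\langle\!\langle T_1,\dots,T_m\rangle\!\rangle$ without constant term;
\item[(iii)] $\varphi(t_i)=\lambda_it_i+f_i(t)$ with $f_i\in O\langle\!\langle T\rangle\!\rangle$ of order at least $N$.
\end{enumerate}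
\end{lemma}

\begin{proof}
\emph{Step 1: eigenvectors modulo $\mathcal I_K^N$.} A diagonalizable operator induces a diagonalizable operator on a quotient, and its eigenspaces map onto those of the quotient. By (a), an eigenbasis of $\mathcal I_K/\mathcal I_K^2$ therefore lifts to eigenvectors in $\mathcal I_K/\mathcal I_K^N$, and these lift to $t_i^0\in\mathcal I_K$ with $\varphi(t_i^0)-\lambda_it_i^0\in\mathcal I_K^N$.

\emph{Step 2: solving for the $s_j$.} Choose $b_{ji}\in K$ with $s_j-\sum_ib_{ji}t_i^0\in\mathcal I_K^2$. By Lemma~\ref{lem:expand}(1) there is an integer $a\ge0$ with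
\begin{equation}\label{eq:implicit}
s_j=\sum_ib_{ji}t_i^0+\ell^{-a}U_j(s),\qquad b_{ji}\in\ell^{-a}O,\quad U_j\in O\langle\!\langle S\rangle\!\rangle\text{ of order at least }2 .
\end{equation}
There are unique series $Q_j^0\in K\langle\!\langle T\rangle\!\rangle$ without constant term such that $Q_j^0=\sum_ib_{ji}T_i+\ell^{-a}U_j(Q^0)$, because the coefficient of $U_j(Q^0)$ at $w$ involves only coefficients of $Q^0$ at shorter words. The tuple $s'=Q^0(t^0)$ has entries in $\mathfrak a_1$ and satisfies \eqref{eq:implicit}, as does $s$. Suppose $s_j-s_j'\in\mathfrak a_n$ for all $j$, with $n\ge1$. For a word $u$ of length $r\ge2$, replace the letters of $s_u$ one at a time: $s_u-s'_u$ is a sum of products of one factor $s_j-s'_j$ with $r-1$ factors in $\mathfrak a_1$, so it lies in $\mathfrak a_{n+r-1}$. Hence $U_j(s)-U_j(s')\in\mathfrak a_{n+1}$ and $s_j-s'_j\in\mathfrak a_{n+1}$. By induction $s=s'$.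

We claim that $v([Q_j^0]_w)\ge-a(2|w|-1)$ for $w\neq\emptyset$. For $|w|=1$ this is the bound on $b_{ji}$. For $|w|\ge2$, a term of $[\ell^{-a}U_j(Q^0)]_w$ comes from a factorization $w=w_1\cdots w_r$ with $r\ge2$, and by induction its valuation is at least
\[
-a-\sum_ia(2|w_i|-1)=-a(2|w|+1-r)\ge-a(2|w|-1).
\]
Put $t^1=\ell^{-2a}t^0$ and $Q^1_j(T)=Q_j^0(\ell^{2a}T)$. Then $s_j=Q^1_j(t^1)$, and $v([Q^1_j]_w)\ge2a|w|-a(2|w|-1)\ge0$.

\emph{Step 3: making $\varphi$ integral.} By Lemma~\ref{lem:expand}(1), $\varphi(t_i^1)-\lambda_it_i^1=U_i'(s)$ with $U_i'\in\ell^{-b}O\langle\!\langle S\rangle\!\rangle$ of order at least $N$, for some $b\ge0$. So it equals $f_i^1(t^1)$ with $f_i^1=U_i'(Q^1)\in\ell^{-b}O\langle\!\langle T\rangle\!\rangle$ of order at least $N$. Put $t=\ell^{-b}t^1$, $Q_j(T)=Q^1_j(\ell^bT)$ and $f_i(T)=\ell^{-b}f_i^1(\ell^bT)$. Then (ii) holds, $\varphi(t_i)=\lambda_it_i+f_i(t)$, and $[f_i]_w\in\ell^{b|w|-2b}O\subset O$ because only $|w|\ge N\ge2$ occurs. Finally (i) is Lemma~\ref{lem:expand}(1) with $j=1$.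
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

Take $t_i,P_i,Q_j,f_i,e$ from Lemma~\ref{lem:coord}, and $\Phi,g_i,h_i,c$ from Proposition~\ref{prop:lin}. Let $\mathrm{ev}\colon K\langle\!\langle T\rangle\!\rangle\to A$ be evaluation at $t$. The filtered homomorphisms $\varphi\circ\mathrm{ev}$ and $\mathrm{ev}\circ\Phi$ agree on the $T_i$ by (iii), so they are equal. Hence $y_i=h_i(t)$ satisfies
\[
\varphi(y_i)=\lambda_iy_i,\qquad y_i\equiv t_i\bmod\mathfrak a_2,\qquad t_i=g_i(y).
\]
The map $\mathrm{ev}$ need not be injective, and we never use that it is; this is why the relations of $\Gamma$ play no role. They only make some $y_w$ zero or linearly dependent.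

\emph{Statement (1).} The $y_i$ induce a basis of $\mathfrak a_1/\mathfrak a_2$, and products of $r$ elements of $\mathcal I_K$ span $\mathcal I_K^r$, so the $y_w$ with $|w|=r$ span $\mathfrak a_r/\mathfrak a_{r+1}$. Hence the $y_w$ with $|w|<n$ span $A_n$. Put $C=c+e$ and $\eta_i=h_i(P)\in K\langle\!\langle S\rangle\!\rangle$, so that $y_i=\eta_i(s)$. We have $h_i\in R_c$, and $P_i\in R_e$ because $P_i$ has no constant term. By Lemma~\ref{lem:subst}, $\eta_i\in R_C$. Since $R_C$ is a ring, $\eta_w\in R_C$ for every word $w$, and Lemma~\ref{lem:expand}(2) gives $v_n(y_w)\ge-C(n-1)$.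

\emph{Statement (3).} Let $z=\sum b_wy_w$ with $v(b_w)\ge-r'|w|-C'$, where we may take $r'\ge0$. Then $z$ is the value at $s$ of $\sum b_w\eta_w$, whose coefficient at $u$ has valuation at least $-(r'+C)|u|-C'$ by Lemma~\ref{lem:subst}. By Lemma~\ref{lem:expand}(2), $v_n(z)\ge-(r'+C)(n-1)-C'$, so $z\in A^{\le\ell^{-r}}$ for $r>r'+C$.

Conversely, assume $(*)$ and let $z\in A^{\le\ell^{-r}}$. The sequence $v_n(z)+nr$ is bounded below, say by $-C_1$. Lemma~\ref{lem:expand}(3) gives $z=U(s)$ with $v([U]_u)\ge-r|u|-(r+C_1)$. Now $s_j=Q_j(t)=G_j(y)$ with $G_j=Q_j(g)$, which has no constant term and lies in $R_c$ by Lemma~\ref{lem:subst}, as $Q_j\in R_0$ and $g_i\in R_c$. So $z=\sum b_wy_w$ with $b_w=[U(G)]_w$, and $v(b_w)\ge-(r+c)|w|-(r+C_1)$ by Lemma~\ref{lem:subst} again. \qed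

\begin{remark}[the hypotheses]\label{rem:hyp}
Hypothesis (a) is necessary: if eigenvectors have dense span, then $\varphi$ is diagonalizable on every $A_n$, hence on $\mathcal I_K/\mathcal I_K^N\subset A_N$. For the other two observations let $\Gamma$ be a closed group of upper unitriangular matrices in $\mathrm{GL}_3(\mathbb Z_\ell)$. The induced map $B\to M_3(\mathbb Z_\ell)$ kills $\mathcal I^3$, so it factors through $\Lambda_3$. Let $E_{ij}$ be the matrix units.

Without (b) the conclusion can fail. Let $\Gamma$ be the full unitriangular group and $\varphi$ conjugation by $1+E_{12}$. It is trivial on $\Gamma^{\mathrm{ab}}$, so (a) holds with $N=2$, all $\lambda_i$ equal $1$, and $\varphi$ is unipotent on $A_3$. But $\varphi(1+E_{23})=1+E_{23}+E_{13}$, so $\varphi$ is not the identity on $A_3$ and is not diagonalizable there.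

Condition $(*)$ is used only in Lemma~\ref{lem:expand}(3), to identify the kernel of $\Lambda_{n+1}\to\Lambda_n$ with the image of $\mathcal I^n$. Without $(*)$ the kernel can be larger. Let $\Gamma$ be the subgroup of matrices whose $(1,2)$ entry is divisible by $\ell$, and $\gamma=1+E_{13}$. Then $\gamma^\ell$ is the commutator of $1+\ell E_{12}$ and $1+E_{23}$, so $[\gamma]$ is torsion in $\Gamma^{\mathrm{ab}}$ and $\gamma-1$ vanishes in $\Lambda_2$. It maps to $E_{13}$, while $\mathcal I^2$ maps into $\ell\mathbb Z_\ell E_{13}$.
\end{remark}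

\section{Frobenius on $\mathcal I/\mathcal I^3$}\label{sec:geom}

An element $\lambda\in K$ has \emph{weight $j$} (relative to $q$) if it is algebraic over $\mathbb Q$ and $|\iota\lambda|=q^{j/2}$ for every embedding $\iota\colon\mathbb Q(\lambda)\to\mathbb C$. Weights add under multiplication. If all eigenvalues of $\mathrm{Frob}$ on a finite-dimensional $K$-vector space $V$ have integral weights, let $V_j$ be the sum of the generalized eigenspaces for the eigenvalues of weight $j$. Then $V=\bigoplus_jV_j$, and $V\mapsto V_j$ preserves exact sequences.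

\begin{proposition}\label{prop:geom}
Let $X$ and $x$ be as in Theorem~\textup{\ref{thm:A}}, and let $\mathcal I\subset\mathbb Z_\ell[[\pi_1^\ell]]$ be the augmentation ideal.
\begin{enumerate}
\item[(G1)] $\pi_1^\ell$ is topologically finitely generated.
\item[(G2)] Every eigenvalue of $\mathrm{Frob}$ on $H=\pi_1^{\ell,\mathrm{ab}}\otimes K$ has weight $-1$ or $-2$.
\item[(G3)] $\mathrm{Frob}$ is diagonalizable on $(\mathcal I/\mathcal I^3)\otimes K$.
\end{enumerate}
\end{proposition}

By (G2) a product of three or more $\lambda_j$ has weight at most $-3$ and cannot be a $\lambda_i$. A product of two eigenvalues of weight $-1$ has weight $-2$, and it can be a $\lambda_i$ (Remark~\ref{rem:ell}). So we must take $N=3$, and the content of (G3) is that the extension of $H_{-2}$ by the weight $-2$ part of $(\mathcal I^2/\mathcal I^3)\otimes K$ creates no Jordan block. The reason is geometric: $H_{-2}$ is spanned by loops around the boundary, and Frobenius sends such a loop to a conjugate of its $(1/q)$-th power.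

Statement (G1) is standard. A pro-$\ell$ group is topologically generated by any lifts of generators of its Frattini quotient, the largest quotient that is abelian and killed by $\ell$. That quotient is dual to $\operatorname{Hom}(\pi_1^\ell,\mathbb F_\ell)=H^1(X_{\bar k},\mathbb F_\ell)$, which is finite by \cite{SGA4h}.

\subsection{Reduction to a smooth compactification}

For (G2) and (G3) we may replace $k$ by its extension of degree $f$, that is, $\mathrm{Frob}$ by $\mathrm{Frob}^f$ and $q$ by $q^f$. If $\lambda^f$ has weight $j$ relative to $q^f$, then $\lambda$ has weight $j$ relative to $q$. If $\mathrm{Frob}^f$ is diagonalizable, then on its eigenspace for $a\ne0$ the operator $\mathrm{Frob}$ is killed by the separable polynomial $X^f-a$, so $\mathrm{Frob}$ is diagonalizable.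

For a geometrically connected $Z$ of finite type over $k$ put $H(Z)=\pi_1^{\ell,\mathrm{ab}}(Z_{\bar k})\otimes K$. In \eqref{eq:homotopy}, conjugation by $\pi_1(Z,\bar z)$ acts on $H(Z)$, and the subgroup $\pi_1(Z_{\bar k},\bar z)$ acts trivially. This gives an action of $G_k$ on $H(Z)$ that needs no rational point, is functorial in $Z$, and is compatible with the identifications given by paths in $Z_{\bar k}$ between base points. On $H(X)=H$ it is the given action.

We choose a smooth proper $\bar X_1$ over $k$, a dense open $X_1\subset\bar X_1$, and a dominant, generically finite morphism $X_1\to X$. If $X$ is smooth with a smooth proper compactification $\bar X$, as in the conjecture, take $X_1=X$ and $\bar X_1=\bar X$. In general, $X_{\bar k}$ is normal because $k$ is perfect, and it is connected, so it is integral. By de Jong's theorem \cite[Thm.~4.1]{deJong} there is an alteration $X_1\to X$ with $X_1$ open and dense in a regular projective variety $\bar X_1$, which is smooth since $k$ is perfect. After a finite extension of $k$ the components of $\bar X_1$ are geometrically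 connected. The generic point of each lies over the generic point of the original $X$, hence over that of the extended $X$, which is still integral; we keep one component. After a further extension, every irreducible component $D$ of codimension one of $\bar X_1\setminus X_1$ is geometrically irreducible. Below, $D$ always runs through these finitely many components.

Recall that for a connected normal noetherian scheme $Z$ the absolute Galois group of the function field surjects onto $\pi_1(Z)$, because a connected finite \'etale cover of $Z$ is normal, hence irreducible, and so has connected generic fiber. The function field of $X_{1,\bar k}$ is a finite extension of that of $X_{\bar k}$, so its absolute Galois group has open image in that of the latter. Therefore $\pi_1(X_{1,\bar k})\to\pi_1(X_{\bar k})$ has open image, its image in $\pi_1^{\ell,\mathrm{ab}}$ has finite index, and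
\begin{equation}\label{eq:surj}
H(X_1)\to H\quad\text{is surjective and $G_k$-equivariant.}
\end{equation}
This is where the normality of $X$ is used.

\subsection{Inertia at the boundary}

Let $L_1$ be the function field of $X_1$ and $L_1^{\mathrm{sep}}$ a separable closure containing $\bar k$. The local ring of $\bar X_1$ at the generic point of $D$ is a discrete valuation ring of $L_1$, with residue field $k(D)$ and uniformizer $\varpi$. Choose an extension of the valuation to $L_1^{\mathrm{sep}}$. Its decomposition group $G_D\subset\operatorname{Gal}(L_1^{\mathrm{sep}}/L_1)$ is the stabilizer of the extended valuation, and the inertia group $I_D\subset G_D$ is the subgroup acting trivially on the residue field. We recall two facts from ramification theory, valid also for imperfect residue fields: $G_D/I_D$ is the absolute Galois group of $k(D)$, and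
\[
\chi\colon I_D\to\varprojlim_{p\nmid n}\mu_n(\bar k)=\prod_{\ell'\ne p}\mathbb Z_{\ell'}(1),\qquad \chi(g)_n=g(\varpi^{1/n})/\varpi^{1/n},
\]
is surjective with pro-$p$ kernel. The group $I_D$ acts trivially on $\bar k$, which embeds in the residue field. For $g'\in G_D$ we have $\chi(g'gg'^{-1})=g'(\chi(g))$: if $g'^{-1}(\varpi^{1/n})=\zeta\varpi^{1/n}$, then $gg'^{-1}(\varpi^{1/n})=\chi(g)_n\zeta\varpi^{1/n}$, and applying $g'$ gives $g'(\chi(g)_n)\varpi^{1/n}$. Since $D$ is geometrically irreducible, $k$ is algebraically closed in $k(D)$, so $G_D\to G_k$ is onto. Choose $F_D\in G_D$ over $F$. It acts on roots of unity by $\zeta\mapsto\zeta^{1/q}$. A continuous homomorphism from $I_D$ to a pro-$\ell$ group factors through the quotient $\mathbb Z_\ell(1)$; fix $\iota_D\in I_D$ mapping to a generator. In that quotient,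
\begin{equation}\label{eq:tame}
F_D\,\iota_D\,F_D^{-1}=\iota_D^{1/q}.
\end{equation}

The kernel of $\pi_1(X_{\bar k},\bar x)\to\pi_1^\ell$ is stable under continuous automorphisms, so it is normal in $\pi_1(X,\bar x)$. Let $\Pi$ be the quotient, so that $1\to\pi_1^\ell\to\Pi\to G_k\to1$ is exact and $\mathrm{Frob}$ is conjugation by $\varsigma(F)$. Let $\bar\eta$ be a geometric generic point of $X_{1,\bar k}$ given by an algebraic closure of $L_1^{\mathrm{sep}}$, and choose a path in $X_{\bar k}$ from its image to $\bar x$. We obtain
\[
G_D\to\pi_1(X_1,\bar\eta)\to\pi_1(X,\bar\eta)\cong\pi_1(X,\bar x)\to\Pi ,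
\]
compatibly with the maps to $G_k$. The group $I_D$ maps into $\pi_1^\ell$; let $\tau_D$ be the image of $\iota_D$. The image of $F_D$ in $\Pi$ has the form $\gamma_D\,\varsigma(F)$ with $\gamma_D\in\pi_1^\ell$, so \eqref{eq:tame} becomes
\begin{equation}\label{eq:frobtau}
\mathrm{Frob}(\tau_D)=\varsigma(F)\,\tau_D\,\varsigma(F)^{-1}=\gamma_D^{-1}\,\tau_D^{1/q}\,\gamma_D .
\end{equation}

\subsection{Weights on $H$}

\begin{lemma}\label{lem:H}
$\mathrm{Frob}$ is diagonalizable on $H$, $H=H_{-1}\oplus H_{-2}$, and $H_{-2}$ is spanned by the classes $[\tau_D]$, on which $\mathrm{Frob}$ acts as $q^{-1}$.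
\end{lemma}

\begin{proof}
\emph{The boundary part.} By Zariski--Nagata purity \cite[X.3.1]{SGA1}, a finite \'etale cover of $X_{1,\bar k}$ extends to a finite \'etale cover of the regular scheme $\bar X_{1,\bar k}$ if and only if it is unramified at the codimension-one points of the boundary. These are the generic points of the $D_{\bar k}$, which are irreducible. So the valuation of $D$ has a single extension to $L_1\bar k$, all its extensions to $L_1^{\mathrm{sep}}$ are conjugate under $\operatorname{Gal}(L_1^{\mathrm{sep}}/L_1\bar k)$, and the inertia groups of $D_{\bar k}$ are the conjugates of $I_D\cap\operatorname{Gal}(L_1^{\mathrm{sep}}/L_1\bar k)=I_D$. Hence $\pi_1(\bar X_{1,\bar k})$ is the quotient of $\pi_1(X_{1,\bar k})$ by the closed normal subgroup generated by the images of the $I_D$. A homomorphism from $\pi_1(X_{1,\bar k})$ to an abelian pro-$\ell$ group factors through this quotient if and only if it kills the $\iota_D$. Thus $\pi_1^{\ell,\mathrm{ab}}(\bar X_{1,\bar k})$ is the quotient of $\pi_1^{\ell,\mathrm{ab}}(X_{1,\bar k})$ by the $\mathbb Z_\ell$-span of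 the classes $[\iota_D]$, and
\[
0\to H'\to H(X_1)\to H(\bar X_1)\to0
\]
is exact, where $H'$ is the $K$-span of the $[\iota_D]$. The action of $F$ on $H(X_1)$ is conjugation by the image of $F_D$, for any $D$, so by \eqref{eq:tame} it is multiplication by $q^{-1}$ on $H'$.

\emph{The proper part.} The space $H(\bar X_1)$ is dual to $H^1(\bar X_{1,\bar k},K)$, since $H^1(\,\cdot\,,\mathbb Z/\ell^n)=\operatorname{Hom}(\pi_1,\mathbb Z/\ell^n)$. The global units on $\bar X_{1,\bar k}$ are $\bar k^\times$, which is $\ell$-divisible, so the Kummer sequence $1\to\mu_{\ell^n}\to\mathbb G_m\to\mathbb G_m\to1$ gives $H^1(\bar X_{1,\bar k},\mu_{\ell^n})=\operatorname{Pic}(\bar X_{1,\bar k})[\ell^n]$ and $H^1(\bar X_{1,\bar k},\mathbb Z_\ell(1))=T_\ell\operatorname{Pic}(\bar X_{1,\bar k})$. The N\'eron--Severi group is finitely generated \cite[XIII]{SGA6}, so its Tate module vanishes and $T_\ell\operatorname{Pic}(\bar X_{1,\bar k})=T_\ell J$, where $J=\operatorname{Pic}^0_{\mathrm{red}}$. As $\bar X_1$ is smooth and proper, $J$ is an abelian variety over $k$. The element $F^{-1}$ acts on $J(\bar k)$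 as the $q$-Frobenius endomorphism, which by Weil's theorem is semisimple on $V_\ell J=T_\ell J\otimes\mathbb Q_\ell$ with eigenvalues of weight $1$. So $F$ is semisimple of weight $-1$ on $V_\ell J$. It acts on $\mathbb Z_\ell(1)$ by $q^{-1}$, so it is semisimple of weight $1$ on $H^1(\bar X_{1,\bar k},K)=V_\ell J(-1)\otimes K$, and of weight $-1$ on the dual $H(\bar X_1)$.

\emph{Conclusion.} Taking weight parts, $H(X_1)_{-2}=H'$ and $H(X_1)_{-1}\cong H(\bar X_1)$, and there are no other weights; so $H(X_1)$ is diagonalizable. By \eqref{eq:surj}, $H$ is diagonalizable with weights in $\{-1,-2\}$, and $H_{-2}$ is the image of $H'$. The class $[\iota_D]$ maps to $[\tau_D]$.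
\end{proof}

This proves (G2).

\subsection{Proof of (G3)}

Put $V=(\mathcal I/\mathcal I^3)\otimes K$ and $V'=(\mathcal I^2/\mathcal I^3)\otimes K$, so that $V/V'=H$ by Lemma~\ref{lem:ideal}(2). Multiplication $H\otimes H\to V'$ is surjective and equivariant, so $V'$ is diagonalizable with weights in $\{-2,-3,-4\}$. In the exact sequences $0\to V'_j\to V_j\to H_j\to0$ we have $V'_{-1}=0$ and $H_{-3}=H_{-4}=0$. Hence $V_{-1}\cong H_{-1}$, $V_{-3}=V'_{-3}$ and $V_{-4}=V'_{-4}$ are diagonalizable, and only $V_{-2}$ remains. It suffices to lift each $[\tau_D]$ to an eigenvector in $V_{-2}$: then $V_{-2}$ is spanned by these lifts and the eigenvectors in $V'_{-2}$.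

Fix $D$ and write $\tau=\tau_D$, $\gamma=\gamma_D$. In \eqref{eq:frobtau} there is a power and a conjugation. As for $\mathbb G_m$, the logarithm turns the power into a scalar. Let
\[
\xi=(\tau-1)-\tfrac12(\tau-1)^2\in V .
\]
For $a\in\mathbb Z_\ell$ we have $\tau^a-1\equiv a(\tau-1)+\binom a2(\tau-1)^2\pmod{\mathcal I^3}$: for integers $a\ge0$ by the binomial theorem, and in general by continuity, as $\mathcal I^3$ is closed. Therefore, in $V$,
\[
(\tau^a-1)-\tfrac12(\tau^a-1)^2=a(\tau-1)+\Bigl(\frac{a(a-1)}2-\frac{a^2}2\Bigr)(\tau-1)^2=a\xi ,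
\]
and \eqref{eq:frobtau} gives $\mathrm{Frob}(\xi)=q^{-1}\gamma^{-1}\xi\gamma$. The conjugation changes $\xi$ only in lower weights. Indeed, with $u=\gamma-1\in\mathcal I$,
\[
\gamma^{-1}\xi\gamma-\xi=\gamma^{-1}(\xi u-u\xi)=\xi u-u\xi\quad\text{in }V,
\]
because $\xi u-u\xi\in V'$ and $\mathcal I V'=0$. This element is the image of $[\tau]\otimes[\gamma]-[\gamma]\otimes[\tau]$, which lies in $H_{-2}\otimes H+H\otimes H_{-2}$, so it belongs to $V_{-3}\oplus V_{-4}$. Let $\psi\colon V\to V_{-2}$ be the projection along the other weight parts, which commutes with $\mathrm{Frob}$. Then $\mathrm{Frob}(\psi\xi)=\psi(\mathrm{Frob}\,\xi)=q^{-1}\psi\xi$. The image of $\psi\xi$ in $H$ is the weight $-2$ component of $[\tau]$, which is $[\tau]$. This proves (G3) and Proposition~\ref{prop:geom}. \qed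

\begin{remark}\label{rem:ell}
Hypothesis (b) can fail for $N=2$. Let $\bar X$ be an elliptic curve with three distinct rational points $x,x_1,x_2$, and $X=\bar X\setminus\{x_1,x_2\}$. Here $J=\bar X$. If $\alpha,\alpha'$ are the eigenvalues of the $q$-Frobenius endomorphism on $V_\ell J$, then $\alpha\alpha'=q$, and the proof of Lemma~\ref{lem:H} shows that the eigenvalues on $H_{-1}\cong H(\bar X)$ are $\alpha/q$ and $\alpha'/q$, with product $q^{-1}$. Since $J(k)$ is finite, some function on $\bar X$ has divisor $n(x_1)-n(x_2)$ with $n\ge1$. Extracting its $\ell$-power roots gives a homomorphism $\pi_1^\ell\to\mathbb Z_\ell(1)$ sending $\tau_{x_1}$ to $n$ times a generator. So $[\tau_{x_1}]\ne0$, and $q^{-1}$ is an eigenvalue on $H$.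
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

We apply Theorem~\ref{thm:B} to $\Gamma=\pi_1^\ell$, $\varphi=\mathrm{Frob}$ and $N=3$. Finite generation is (G1), and (a) is (G3). By (G2), $L=\mathbb Q(\lambda_1,\dots,\lambda_m)\subset K$ is a number field; fix an embedding $L\to\mathbb C$. Then $q^{-1}\le|\lambda_i|\le q^{-1/2}$, so $|\lambda^w|\le q^{-3/2}<|\lambda_i|$ for $|w|\ge3$, which is (b). Weights say nothing about the $\ell$-adic size of the nonzero numbers $\lambda^w-\lambda_i$. For (c) we use that the $\lambda_i$ are algebraic, through the following $\ell$-adic form of Baker's theorem.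

\begin{theorem}[Yu \cite{YuII,YuIII}]\label{thm:yu}
Let $\alpha_1,\dots,\alpha_m$ be nonzero elements of a number field $L$ and $\mathfrak l$ a prime of $L$. There is a constant $\kappa'$, depending only on these data, such that
\[
\operatorname{ord}_{\mathfrak l}\bigl(\alpha_1^{b_1}\cdots\alpha_m^{b_m}-1\bigr)\le\kappa'\log\max(3,|b_1|,\dots,|b_m|)
\]
for all $(b_1,\dots,b_m)\in\mathbb Z^m$ with $\alpha_1^{b_1}\cdots\alpha_m^{b_m}\ne1$.
\end{theorem}

Take $\alpha_i=\lambda_i$ and let $\mathfrak l$ be the prime of $L$ induced by $v$, so that $v$ is $\operatorname{ord}_{\mathfrak l}$ divided by the ramification index. The $\lambda_i$ are $\ell$-adic units, so $v(\lambda^w-\lambda_i)=v(\lambda^w\lambda_i^{-1}-1)$. For $|w|\ge3$ the monomial $\lambda^w\lambda_i^{-1}$ has exponents between $-1$ and $|w|$, and it is not $1$ by (b). Hence there is $\kappa>0$ with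
\[
v(\lambda^w-\lambda_i)\le\kappa\log|w|\qquad(|w|\ge3).
\]
So $N_\sigma\ge\max(3,\exp(\sigma/\kappa))$ and $\int_0^\infty d\sigma/N_\sigma\le\kappa$, which is (c). The constant \eqref{eq:c} can be bounded explicitly. We have $2/(\exp(\sigma/\kappa)-1)\le\frac12$ exactly when $\sigma\ge\kappa\log5$, and $\log(1-\exp(-\sigma'))$ is a primitive of $1/(\exp(\sigma')-1)$, so
\[
c\le\int_0^\infty\min\Bigl(\frac12,\frac2{\exp(\sigma/\kappa)-1}\Bigr)d\sigma=\kappa\Bigl(\frac12\log5+2\log\frac54\Bigr)<1.26\,\kappa .
\]
Theorem~\ref{thm:B} now gives statements (1) and (3), with $C=c+e$ and $e$ as in Lemma~\ref{lem:coord}.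

For (2), fix $\lambda\in K$ and let $\mathcal W_\lambda=\{w:\lambda^w=\lambda\}$. This set is finite: if it is not empty, then $\lambda\in L^\times$ has a positive complex absolute value, while $|\lambda^w|\le q^{-|w|/2}$ tends to $0$. Let $V_\lambda\subset A$ be the span of the $y_w$ with $w\in\mathcal W_\lambda$. It is finite-dimensional and contained in the $\lambda$-eigenspace. The space $A_n$ is spanned by the vectors $\operatorname{pr}_n(y_w)$, each of which is zero or an eigenvector with eigenvalue $\lambda^w$. Eigenspaces for distinct eigenvalues are independent, so the $\lambda$-eigenspace of $A_n$ is $\operatorname{pr}_n(V_\lambda)$. The subspaces $V_\lambda\cap\mathfrak a_n$ decrease and have intersection $0$, so there is an $n_0$ such that $\operatorname{pr}_n$ is injective on $V_\lambda$ for $n\ge n_0$. Let $\mathrm{Frob}(z)=\lambda z$. For $n\ge n_0$ there is a unique $z_n\in V_\lambda$ with $\operatorname{pr}_n(z_n)=\operatorname{pr}_n(z)$. The element $z_{n+1}$ also has this property, so $z_{n+1}=z_n$. Hence $z_{n_0}$ and $z$ have the same image in every $A_n$,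 and $z=z_{n_0}\in V_\lambda$. Finally, each $y_w$ satisfies $v_n(y_w)+nr_0\ge(r_0-C)n\to\infty$ for $r_0>C$, and $A^{\le\ell^{-r_0}}$ is a subspace, so it contains $V_\lambda$. \qed

\begin{remark}
Statement (2) fails without normality. Let $X$ be $\mathbb P^1_k$ with $0$ and $\infty$ glued, and $x=1$. A finite \'etale cover of $X_{\bar k}$ is a trivial cover of $\mathbb P^1_{\bar k}$ together with a gluing permutation of its sheets, so $\pi_1(X_{\bar k})=\widehat{\mathbb Z}$. The cyclic covers by polygons of lines are defined over $k$ with their automorphisms. They give a homomorphism $\pi_1(X)\to\widehat{\mathbb Z}$ that is an isomorphism on $\pi_1(X_{\bar k})$, so $\mathrm{Frob}$ acts trivially. Every nonzero element of $A=K[[T]]$ is then an eigenvector, including $\sum\ell^{-n^2}T^n$, which lies in no convergent group ring.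
\end{remark}

\begin{remark}
We do not claim that the constant $C=c+e$ is optimal, and we do not determine the infimum of the admissible slopes $r_0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{Arithmetic Restrictions on Geometric Monodromy},
\texttt{https://www.daniellitt.com/s/}\allowbreak\texttt{Oberwolfach-}\allowbreak\texttt{Arithmetic-}\allowbreak\texttt{Restrictions-}\allowbreak\texttt{on-}\allowbreak\texttt{Geometric-}\allowbreak\texttt{Monodromy.pdf}

\bibitem{deJong}
de Jong, \emph{Smoothness, semi-stability and alterations}.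

\bibitem{SGA1}
SGA 1.

\bibitem{SGA4h}
SGA $4\frac12$, Th.~finitude.

\bibitem{SGA6}
SGA 6.

\bibitem{YuII}
K.~Yu, \emph{$p$-adic logarithmic forms and group varieties II}, Acta Arith. 89 (1999), 337--378.

\bibitem{YuIII}
K.~Yu, \emph{$p$-adic logarithmic forms and group varieties III}, Forum Math. 19 (2007), 187--280.

\end{thebibliography}
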